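# Flat outputs whose order is not bounded by the numbers of states and inputs

## 1. Jets, flat outputs, and the order of a flat output

**Definition 1 (jets of a control system).** Let $\dot x=f(x,u)$ be a smooth control system, $x\in\mathbb R^n$, $u\in\mathbb R^m$. Its jet space has the coordinates $(x,u,\dot u,\ddot u,\dots)$, treated as independent, with the product topology. A smooth function on an open set depends on finitely many of these coordinates. The total derivative is
$$D=\sum_i f_i(x,u)\frac{\partial}{\partial x_i}+\sum_{l\ge0}\sum_i u_i^{(l+1)}\frac{\partial}{\partial u_i^{(l)}} .$$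
The jet space of $m$ free functions $y=(y_1,\dots,y_m)$ has coordinates $(y,\dot y,\ddot y,\dots)$ and $D=\sum_{l,i} y_i^{(l+1)}\partial/\partial y_i^{(l)}$. A *box* is a product of open intervals in finitely many jet coordinates, the other coordinates being free. Every open set contains a box around each of its points.

For the system $\dot x=u$ with one state, $D(xu)=u^2+x\dot u$. This is the time derivative of $xu$ along any trajectory, written as a function of the jet.

**Definition 2 (flat output).** Let $h$ be an $m$-tuple of smooth functions on an open set $\mathcal U$ of system jets, and let $\varphi,\alpha$ be smooth maps on an open set $\mathcal V$ of $y$-jets, with values in $\mathbb R^n$ and $\mathbb R^m$. Form the prolongations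
$$\mathcal H=(h,Dh,D^2h,\dots),\qquad \Psi=(\varphi,\alpha,D\alpha,D^2\alpha,\dots).$$
We call $y=h(x,u,\dots,u^{(r)})$ a flat output around $\eta_0\in\mathcal U$, with parametrization $x=\varphi$, $u=\alpha$, if $\mathcal H(\eta_0)\in\mathcal V$ and

* (i) $D\varphi=f(\varphi,\alpha)$ on $\mathcal V$;
* (ii) $h(\Psi(\zeta))=y$ for every $\zeta=(y,\dot y,\dots)\in\mathcal V$ with $\Psi(\zeta)\in\mathcal U$;
* (iii) $\varphi(\mathcal H(\eta))=x$ and $\alpha(\mathcal H(\eta))=u$ for every $\eta=(x,u,\dot u,\dots)\in\mathcal U$ with $\mathcal H(\eta)\in\mathcal V$.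

Condition (iii) says that along trajectories $y=h$ implies $x=\varphi$, $u=\alpha$. The jet version is the same statement, because every system jet is the jet of a trajectory: by Borel's theorem there is a smooth $u(t)$ with the prescribed derivatives at $t=0$, and then one solves the differential equation. The system is *flat* if it has a flat output around generic points.

**Example 1.** Take states $p,z_1,z_2$, inputs $w_1,w_2$, and
$$\dot p=w_2,\qquad \dot z_1=p\,w_1,\qquad \dot z_2=p^2w_1 .$$
Put $y=(p,Y)$ with $Y=pz_2-p^2z_1$. Along trajectories the terms with $w_1$ cancel in $\dot Y$, and $\dot Y=\dot p\,(z_2-2pz_1)$. Where $p\ne0$ and $\dot p\neq0$ we have two linear equations,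
$$z_2-pz_1=Y/p,\qquad z_2-2pz_1=\dot Y/\dot p ,$$
so $z_1=\frac1p\big(\frac Yp-\frac{\dot Y}{\dot p}\big)$, $z_2=\frac{2Y}p-\frac{\dot Y}{\dot p}$, $w_2=\dot p$, $w_1=\dot z_1/p$. This is (iii). For (i), take arbitrary functions $p,Y$ and define $z_1,z_2$ by these formulas. Differentiating $Y=pz_2-p^2z_1$ and comparing with $\dot Y=\dot p(z_2-2pz_1)$ gives $p\dot z_2-p^2\dot z_1=0$, so $(\dot z_1,\dot z_2)=w_1\,(p,p^2)$ with $w_1=\dot z_1/p$. Condition (ii) is clear. We shall use the same trick with three integrals in Section 9.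

**Definition 3 ($r$-flat).** A system is $r$-flat if it admits a flat output depending on derivatives of $u$ of order at most $r$.

**Example 2.** For $\dot x_1=u_1$, $\dot x_2=u_2$ and any $k\ge0$, the pair $y=(x_1,\;x_2+u_1^{(k)})$ is a flat output: $x_1=y_1$, $x_2=y_2-y_1^{(k+1)}$, $u_1=\dot y_1$, $u_2=\dot y_2-y_1^{(k+2)}$. It involves derivatives of $u$ of order $k$. But $(x_1,x_2)$ is also a flat output, so the system is $0$-flat.

**Lemma 1 (prolongations).** Given a flat output around $\eta_0$, put $\mathcal U'=\mathcal U\cap\mathcal H^{-1}(\mathcal V)$ and $\mathcal V'=\mathcal V\cap\Psi^{-1}(\mathcal U')$. These sets are open, $\eta_0\in\mathcal U'$, and $\mathcal H:\mathcal U'\to\mathcal V'$, $\Psi:\mathcal V'\to\mathcal U'$ are mutually inverse homeomorphisms whose components are smooth and which intertwine the total derivatives.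

*Proof.* $\mathcal H$ and $\Psi$ are continuous, since each component depends on finitely many jets. So $\mathcal U'$ and $\mathcal V'$ are open. $\mathcal H$ intertwines the derivatives by construction, and $\Psi$ does by (i). Applying powers of $D$ to the identities (ii) and (iii) gives $\mathcal H\Psi=\mathrm{id}$ and $\Psi\mathcal H=\mathrm{id}$ wherever the compositions are defined. If $\eta\in\mathcal U'$, then $\Psi\mathcal H\eta=\eta\in\mathcal U'$, so $\mathcal H(\mathcal U')\subset\mathcal V'$. By definition $\Psi(\mathcal V')\subset\mathcal U'$. $\square$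

Consequently an open dense condition on system jets becomes an open dense condition on $\mathcal V'$, and no coordinate of the system jet space is constant on a box of $\mathcal V'$.

## 2. Is the order bounded by a function of $n$ and $m$?

To test a system for flatness one looks for $h(x,u,\dots,u^{(r)})$, and the trouble is that $r$ might be anything. The question, taken from http://hal.inria.fr/docs/00/47/20/51/PDF/ECC_MaMuRo97.pdf, is this. *Is there a function $\kappa(n,m)$ such that every flat system with $n$ states and $m$ inputs is $\kappa(n,m)$-flat?* The answer is no.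

**Theorem.** Let $m\ge3$ and $n\ge m+12$. For every integer $d\ge1$ there is a real-analytic system $\Sigma_d$: $\dot x=f_d(x,u)$, $x\in\mathbb R^n$, $u\in\mathbb R^m$, such that

1. $\Sigma_d$ is flat around every point of an open dense subset of the jet space $(x,u,\dot u,\dots)$;
2. if $\Sigma_d$ admits, around some point, a flat output depending on derivatives of $u$ of order $\le r$, then $r\ge(d-m-5)/m$.

Hence for no pair $(n,m)$ with $m\ge3$, $n\ge m+12$ is there a finite $\kappa(n,m)$: given a candidate value $\kappa$, take $d>m\kappa+m+5$. For instance, with $m=3$, $n=15$, the flat system $\Sigma_d$ is at no point $r$-flat for $r<(d-8)/3$.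

## 3. One input, and the lesson of two integrators

**Proposition 1.** If $m=1$ and $n\ge1$, every flat output has the form $y=h(x)$. So $\kappa(n,1)=0$.

*Proof.* Suppose $h$ depends on $u$ or its derivatives on $\mathcal U'$. Let $i\ge0$ be the largest index with $\partial h/\partial u^{(i)}\not\equiv0$, and restrict to an open set where this derivative is nonzero. On a box in the corresponding open set of $y$-jets, $x=\varphi$ is not constant by Lemma 1, so there is a largest $l\ge0$ with $\partial\varphi/\partial y^{(l)}\not\equiv0$. Now $y^{(k)}=D^kh$ depends on $u^{(i+k)}$ with coefficient $\partial h/\partial u^{(i)}$ and on no higher derivative. Hence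
$$0=\frac{\partial x}{\partial u^{(i+l)}}=\frac{\partial\varphi}{\partial y^{(l)}}\,\frac{\partial h}{\partial u^{(i)}}\not\equiv0,$$
a contradiction. $\square$

For more inputs, a natural first attempt at a counterexample is to start from a system with an easy flat output in variables $q^{[d]}$, and hide it behind $d$ invertible differential substitutions of order one, $q=U_0U_1\cdots U_{d-1}q^{[d]}$. The visible flat output then needs about $d$ derivatives of $q$. Example 2 shows where this stops. The flat output $(x_1,x_2+u_1^{(k)})$ comes from $(x_1,x_2)$ by an invertible substitution of order $k+1$, and yet the system is $0$-flat. One long flat output says nothing about the others, and the others may be nonlinear in every way.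

So the substitutions must be *forced*: from an arbitrary parametrization $\varphi$ we must be able to read off the first substitution, perform it, read off the next, and so on, $d$ times. The system below carries three integrals of quadratic Lagrangians. Along any parametrization their integrands are total derivatives, and this determines each substitution up to one real constant. The length of the chain does not depend on the constants.

Each substitution will lower by one the order of the functions of $y$-jets involved, so the descent bounds the order of $\varphi$ from below. We first see why that suffices.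

## 4. From the order of $\varphi$ to the order of $h$

**Lemma 2.** If a system with $n\ge1$ states and $m$ inputs has a flat output $y=h(x,u,\dots,u^{(r)})$, then on some box in $\mathcal V'$, $x$ is a function of $y,\dots,y^{(n+mr-1)}$.

*Proof.* **Step 1: two bases of 1-forms.** A 1-form is a finite combination of coordinate differentials. By Lemma 1 the Jacobians of $\mathcal H$ and $\Psi$, which have finite rows, are mutually inverse. So on $\mathcal V'\cong\mathcal U'$ both $\{dy_i^{(k)}\}$ and $\{dx_i,du_i^{(k)}\}$ are bases at each point. $D$ acts by $D(g\,d\zeta)=(Dg)\,d\zeta+g\,d(D\zeta)$. Put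
$$\mathcal W=\mathrm{span}(dx,du,\dots,du^{(r-1)}),\quad v=u^{(r)},\quad \mathcal Y_l=\mathrm{span}(dy,\dots,dy^{(l)}),\quad\mathcal Y_{-1}=0,$$
with $\mathcal W=\mathrm{span}(dx)$ if $r=0$. Then $\dim\mathcal W=n+mr$, $dy\in\mathcal W+\mathrm{span}(dv)$ and $D\mathcal W\subset\mathcal W+\mathrm{span}(dv)$. On a box, $\mathcal W\subset\mathcal Y_{l^*}$ for some $l^*$. Let $\Omega_l=\mathcal W\cap\mathcal Y_l$, so $\Omega_{-1}=0$ and $\Omega_{l^*}=\mathcal W$. The finitely many dimensions $\dim\Omega_l$, $-1\le l\le l^*$, are upper semicontinuous and depend on finitely many jets, so they are constant on a smaller box. There the $\Omega_l$ are smooth subbundles.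

**Step 2: once the sequence pauses, it stops.** We show that if $\Omega_{l+1}=\Omega_l$ and $l+2\le l^*$, then $\Omega_{l+2}=\Omega_{l+1}$. Let $\omega=\sum_{k\le l+2}c_k\,dy^{(k)}$ be a smooth section of $\Omega_{l+2}$, with rows $c_k$. Solving from the top coefficient down, we can write
$$\omega=\sum_{k\le l+2}D^k(\gamma_k\,dy)=\gamma_0\,dy+D\tau,\qquad \tau=\sum_{k\ge1}D^{k-1}(\gamma_k\,dy)\in\mathcal Y_{l+1}.$$
Suppose $\tau$ is not a section of $\mathcal W$. Expand it in the basis $dx,du^{(k)}$, and let $i\ge0$ be the largest index whose $dv^{(i)}$-component $t_i$ is not identically zero. The $dv^{(i+1)}$-component of $D\tau$ is $t_i$, since $D\mathcal W$ contributes only to $\mathcal W+\mathrm{span}(dv)$. The form $\gamma_0\,dy\in\mathcal W+\mathrm{span}(dv)$ has no such component. So $\omega\in\mathcal W$ forces $t_i\equiv0$, a contradiction. Thus $\tau$ is a section of $\mathcal W\cap\mathcal Y_{l+1}=\Omega_{l+1}=\Omega_l\subset\mathcal Y_l$. Then $D\tau\in\mathcal Y_{l+1}$, and $\omega\in\mathcal Y_{l+1}\cap\mathcal W=\Omega_{l+1}$.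

**Step 3: counting.** If $\Omega_{l+1}=\Omega_l\ne\mathcal W$ for some $l$, Step 2 gives $\Omega_{l^*}=\Omega_l\neq\mathcal W$, which is false. So $\dim\Omega_l$ grows strictly from $l=-1$ on until $\Omega_l=\mathcal W$, which happens for some $l\le n+mr-1$. Then $dx\in\mathcal Y_{n+mr-1}$ on the box, which is the claim. $\square$

So it is enough to build a flat system in which every flat parametrization of some two states has order at least $d$ plus a constant that depends only on $n$ and $m$.

## 5. Operators in $\delta=d/d\theta$ and their adjoints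

In this section we fix a jet space with total derivative $D$ and a function $\theta$ with $\dot\theta=D\theta$ nowhere zero.

**Definition 4.** Put $\delta=\dot\theta^{-1}D$ and write $g'=\delta g$ for any function $g$ of jets. On functions of $\theta$, $\delta$ is $d/d\theta$. For a matrix $A$ of differential operators let $A^*$ be the formal adjoint ($D^*=-D$, functions self-adjoint, matrices transposed, order of products reversed), and
$$A^\dagger=\dot\theta^{-1}A^*\dot\theta .$$
We write $A\equiv B$ for functions $A,B$ if $A-B=\delta(C)$ for a smooth function $C$. Equivalently, $\dot\theta A-\dot\theta B=D(C)$.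

We have $\delta^\dagger=\dot\theta^{-1}(-D\dot\theta^{-1})\dot\theta=-\delta$, $(AB)^\dagger=B^\dagger A^\dagger$, and $g^\dagger=g$ for functions. Integration by parts reads $\langle u,Av\rangle\equiv\langle A^\dagger u,v\rangle$. As an example, for a function $a$ the operator $c=a\delta+\frac12a'$ satisfies $c^\dagger=-\delta a+\frac12a'=-a\delta-\frac12a'=-c$.

**Definition 5.** Let $S_0=\begin{pmatrix}0&1\\1&0\end{pmatrix}$. For functions $p,f,\tilde f$ of $\theta$ let
$$R(p,f,\tilde f)=\begin{pmatrix}P&\tilde f\\f&P\end{pmatrix},\quad P=\delta^2+p,\qquad S_0R=\begin{pmatrix}f&P\\P&\tilde f\end{pmatrix}=(S_0R)^\dagger .$$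

Since $S_0R=(S_0R)^\dagger=R^\dagger S_0$, we get $S_0R^k=(R^\dagger)^kS_0=(S_0R^k)^\dagger$ for all $k$.

**Example 3.** Let $q=(q_+,q_-)^T$ and set $q_1=q_++q_-$, $q_2=q_+-q_-$, that is, $(q_1,q_2)^T=Mq$ with $M=\begin{pmatrix}1&1\\1&-1\end{pmatrix}$, $M^{-1}=\frac12M$. For a real number $\nu$ let $Q=\delta^2-\nu\theta^{-2}$. Then
$$M^{-1}\mathrm{diag}(Q,\delta^2)M=\tfrac12\begin{pmatrix}Q+\delta^2&Q-\delta^2\\Q-\delta^2&Q+\delta^2\end{pmatrix}=R(p_0,f_0,\tilde f_0)=:R_0,\qquad p_0=f_0=\tilde f_0=-\tfrac\nu2\theta^{-2},$$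
and $M^T\mathrm{diag}(1,-1)M=2S_0$. Hence
$$\tfrac12\langle q,S_0R_0^kq\rangle=\tfrac14\big(q_1Q^kq_1-q_2\delta^{2k}q_2\big). \tag{1}$$

## 6. The system $\Sigma_d$

Put $j=n-m-6\ge6$ and $\nu=2d(2d+1)$. The states are $\theta_0,\dots,\theta_{j-1}$ with $\theta_0>0$; $a_0,a_1,a_2$; $b_0,b_1,b_2$; $z_0,z_2,z_3$; $\xi_1,\dots,\xi_{m-3}$. In total there are $j+9+(m-3)=n$. The inputs are $u_0,u_1,u_2,v_1,\dots,v_{m-3}$. With
$$s=a_2-\nu a_0\theta_0^{-2},\qquad\sigma=u_1-\nu a_1\theta_0^{-2}+2\nu a_0\theta_0^{-3},$$
the system $\Sigma_d$ is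
$$\begin{aligned}
&\dot\theta_l=\theta_{l+1}\ (l<j-1),\quad\dot\theta_{j-1}=u_0,\qquad\dot a_0=\theta_1a_1,\ \ \dot a_1=\theta_1a_2,\ \ \dot a_2=\theta_1u_1,\\
&\dot b_0=\theta_1b_1,\ \ \dot b_1=\theta_1b_2,\ \ \dot b_2=\theta_1u_2,\qquad\dot\xi_l=v_l,\\
&\dot z_0=\tfrac14\theta_1(a_0^2-b_0^2)+\tfrac12u_0^2,\quad\dot z_2=\tfrac14\theta_1(s^2-b_2^2),\quad\dot z_3=\tfrac14\theta_1\big(u_2^2-\sigma^2-\nu\theta_0^{-2}s^2\big).
\end{aligned}$$
It is analytic on $\{\theta_0>0\}\cong\mathbb R^n$, with $\log\theta_0$ as a coordinate. We work where $\theta_1\ne0$, which is open and dense.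

Write $\theta=\theta_0$, $q_1=a_0$, $q_2=b_0$. Then $a_l=\delta^lq_1$, $b_l=\delta^lq_2$, $u_1=\delta^3q_1$, $u_2=\delta^3q_2$, $s=Qq_1$, $\sigma=\delta Qq_1$. On $\theta_1\ne0$ the jet space has coordinates $\theta^{(l)},\delta^lq_1,\delta^lq_2,\xi^{(l)}$ ($l\ge0$) and $z$.

**The $z$-equations are integrals of quadratic Lagrangians.** Since $Q^\dagger=Q$,
$$q_1Q^2q_1\equiv s^2,\quad q_2\delta^4q_2\equiv b_2^2,\quad q_1Q^3q_1\equiv sQs\equiv-\sigma^2-\nu\theta^{-2}s^2,\quad-q_2\delta^6q_2\equiv u_2^2 .$$
With (1), and because $u_0=\theta^{(j)}$, along trajectories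
$$\dot z_k=\tfrac12\dot\theta\langle q,S_0R_0^kq\rangle+\epsilon_k\tfrac12(\theta^{(j)})^2+D(\cdots),\quad k\in\{0,2,3\},\quad\epsilon_0=1,\ \epsilon_2=\epsilon_3=0, \tag{2}$$
where $(\cdots)$ is an explicit function of derivatives of $(\theta,q)$.

If $f_0$ were zero, we would have $\frac12\langle q,S_0R_0^kq\rangle\equiv q_+P^kq_-+(\text{terms in }q_-)$. The three integrals would be affine in $q_+$, and the trick of Example 1 would apply. But $f_0=-\frac\nu2\theta^{-2}\ne0$. The next section shows how to change $f$.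

## 7. A substitution that preserves $S_0$ and changes $f$

**Lemma 3.** Let $h$ be a nowhere zero function of $\theta$ with $f=-2h'$. Put $a=1/h$, $c=a\delta+\frac12a'$, $U=\begin{pmatrix}ch&a\\h&0\end{pmatrix}$, where $ch$ is a product of operators. Then $U^{-1}=\begin{pmatrix}0&a\\h&-hc\end{pmatrix}$, $U^\dagger S_0U=S_0$, and $U^{-1}R(p,f,\tilde f)U=R(\hat p,\hat f,\hat{\tilde f})$ with
$$\hat p=p+\frac{h''}h-\frac{h'^2}{h^2},\qquad\hat f=-\tfrac12h'''+\frac{h'h''}h-\frac{h'^3}{2h^2}-hp'+h^2\tilde f,\qquad\hat{\tilde f}=-\frac{2h'}{h^2}.$$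

*Proof.* **Step 1: inverse and $S_0$.** The nontrivial entries of $UU^{-1}$ and $U^{-1}U$ are $ah=1$, $cha-ahc=0$ and $hch-hch=0$. Since $c^\dagger=-c$, we have $U^\dagger=\begin{pmatrix}-hc&h\\a&0\end{pmatrix}$. With $S_0U=\begin{pmatrix}h&0\\ch&a\end{pmatrix}$ this gives $U^\dagger S_0U=S_0$. So $U^\dagger S_0=S_0U^{-1}$, and $S_0U^{-1}RU=U^\dagger(S_0R)U$. We compute the entries of this last matrix, which should be $\begin{pmatrix}\hat f&\delta^2+\hat p\\\delta^2+\hat p&\hat{\tilde f}\end{pmatrix}$. We have
$$(S_0R)U=\begin{pmatrix}fch+Ph&fa\\Pch+\tilde fh&Pa\end{pmatrix}.$$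

**Step 2: entry $(2,2)$.** It is $a^2f=-2h'/h^2$.

**Step 3: off-diagonal entries.** The $(2,1)$ entry is $a(Ph+fch)$. Here $aPh=\delta^2+2\frac{h'}h\delta+\frac{h''}h+p$. Since $a'h=-h'/h$, $ch=\delta+ah'+\frac12a'h=\delta+\frac{h'}{2h}$, so $afch=-2\frac{h'}h\delta-\frac{h'^2}{h^2}$. The sum is $\delta^2+\hat p$. The whole matrix equals its $\dagger$, and so does $\delta^2+\hat p$, so the $(1,2)$ entry is the same.

**Step 4: entry $(1,1)$.** It is $-hc(fch+Ph)+h(Pch+\tilde fh)=h([P,c]-cfc)h+h^2\tilde f$. First,
$$[P,c]=2a'\delta^2+2a''\delta+\tfrac12a'''-ap'=2\delta a'\delta+\tfrac12a'''-ap'.$$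
Next, writing the left factor as $c=\delta a-\frac12a'$,
$$cfc=(\delta a-\tfrac12a')f(a\delta+\tfrac12a')=\delta a^2f\delta+\tfrac12(aa'f)'-\tfrac14a'^2f .$$
Since $a^2f=-2h'/h^2=2a'$, the second-order parts cancel, and the entry is
$$h^2\big(\tfrac12a'''-ap'-\tfrac12(aa'f)'+\tfrac14a'^2f+\tilde f\big).$$
Insert
$$a'''=-\frac{h'''}{h^2}+\frac{6h'h''}{h^3}-\frac{6h'^3}{h^4},\quad\tfrac12(aa'f)'=\Big(\frac{h'^2}{h^3}\Big)'=\frac{2h'h''}{h^3}-\frac{3h'^3}{h^4},\quad\tfrac14a'^2f=-\frac{h'^3}{2h^4}.$$
The $h'h''$ terms give $3-2=1$, and the $h'^3$ terms give $-3+3-\frac12=-\frac12$. The result is $\hat f$. $\square$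

**Effect on the Lagrangians.** For $q=U\hat q$,
$$\langle q,S_0R^kq\rangle\equiv\langle\hat q,U^\dagger S_0R^kU\hat q\rangle=\langle\hat q,S_0(U^{-1}RU)^k\hat q\rangle . \tag{3}$$

**Definition 6 (chain).** Start with $(p_0,f_0,\tilde f_0)$. At each step choose a primitive $h_i$ of $-f_i/2$ with $h_i\not\equiv0$, and let $(p_{i+1},f_{i+1},\tilde f_{i+1})$ be given by Lemma 3. The operators are denoted $R_i$, $U_i$. The only freedom is one real constant per step.

**Example 4 ($d=1$).** Here $\nu=6$ and $p_0=f_0=\tilde f_0=-3\theta^{-2}$, so $h_0=-\frac32\theta^{-1}+e$ with $e\in\mathbb R$. For $e=0$, Lemma 3 gives $p_1=-3\theta^{-2}+\theta^{-2}=-2\theta^{-2}$, $\tilde f_1=-3\theta^{-2}/(\frac94\theta^{-2})=-\frac43$, and the five terms of $f_1$ are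
$$-\tfrac92\theta^{-4}+3\theta^{-4}-\tfrac34\theta^{-4}+9\theta^{-4}-\tfrac{27}4\theta^{-4}=0 .$$
After one step $f$ has disappeared. The substitution is $\hat q_+=-\frac23\theta q_-$, $\hat q_-=-\frac32\theta^{-1}q_+-q_-'-\frac12\theta^{-1}q_-$. As a check of (3) for $k=0$, $\hat q_+\hat q_-=q_+q_-+\frac13(\theta q_-^2)'$. For $e\ne0$ the terms $-h_0p_0'$ and $h_0^2\tilde f_0$ give $\theta^2f_1\to-3e^2$ as $\theta\to\infty$, all other contributions being smaller, so $f_1\not\equiv0$. The constants do matter.

## 8. Every chain can be continued to step $d$, and one chain ends there with $f_d=0$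

Two facts are needed: no logarithm ever appears when we integrate $f_i$, and no $h_i$ with $i<d$ can vanish, whatever the constants.

**Formal pseudodifferential operators.** Recall the ring $\mathbb R(\theta)((\delta^{-1}))$ of series $\sum_{l\le l_0}g_l\delta^l$ with the rule $\delta^lg=\sum_{k\ge0}\binom lkg^{(k)}\delta^{l-k}$ for $l\in\mathbb Z$, where in this rule $g^{(k)}=d^kg/d\theta^k$. For example, $\delta^{-1}\theta=\theta\delta^{-1}-\delta^{-2}$. Here $O(\delta^l)$ means terms of degree at most $l$.

**Lemma 4.** In any chain all $p_i,f_i,\tilde f_i,h_i$ are rational functions of $\theta$.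

*Proof.* **Step 1: the claim.** We show by induction that $p_i,f_i,\tilde f_i$ are rational and that there is $T_i=1+t\,\delta^{-1}+O(\delta^{-2})$ with coefficients in $M_2(\mathbb R(\theta))$ such that
$$R_iT_i=T_i\delta^2\quad\text{in }M_2\big(\mathbb R(\theta)((\delta^{-1}))\big).$$
This makes $h_i$ rational. Indeed, the $\delta^0$-coefficient reads $2t'+\begin{pmatrix}p_i&\tilde f_i\\f_i&p_i\end{pmatrix}=0$, because the coefficient of $\delta^{-2}$ in $T_i$ contributes equally to both sides. So $f_i=-2(t_{21})'$ and $h_i=t_{21}+e$ with $e\in\mathbb R$.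

**Step 2: $i=0$.** Let $B=\sum_{l\ge0}\beta_l\theta^{-l}\delta^{-l}$ with $\beta_0=1$, $\beta_{l+1}=\frac{l(l+1)-\nu}{2(l+1)}\beta_l$. Since $\delta^2\theta^{-l}=\theta^{-l}\delta^2-2l\theta^{-l-1}\delta+l(l+1)\theta^{-l-2}$, the $\delta^{-l}$-coefficient of $QB-B\delta^2$ is $\big(-2(l+1)\beta_{l+1}+(l(l+1)-\nu)\beta_l\big)\theta^{-l-2}=0$ for $l\ge0$, and the $\delta^1$-coefficient is $0$. So $QB=B\delta^2$, and $T_0=M^{-1}\mathrm{diag}(B,1)M$ works. (For $\nu=6$: $B=1-3\theta^{-1}\delta^{-1}+3\theta^{-2}\delta^{-2}$.)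

**Step 3: from $i$ to $i+1$.** Write $h=h_i=t_{21}+e$. The formulas of Lemma 3 make $p_{i+1},f_{i+1},\tilde f_{i+1}$ rational. Let $Z=\begin{pmatrix}\delta&0\\e&\delta^{-1}\end{pmatrix}$ and $T'=U_i^{-1}T_iZ$. The entries of $Z$ have constant coefficients, so $Z$ commutes with $\delta^2$, and $R_{i+1}T'=U_i^{-1}R_iT_iZ=T'\delta^2$. Now
$$T_iZ=\begin{pmatrix}\delta+O(1)&O(\delta^{-2})\\h+O(\delta^{-1})&\delta^{-1}+O(\delta^{-2})\end{pmatrix}.$$
The entry $(2,1)$ is $t_{21}+e$ up to $O(\delta^{-1})$: this is why $e$ was put into $Z$. Multiply by $U_i^{-1}=\begin{pmatrix}0&a\\h&-hc\end{pmatrix}$. The first row becomes $(1+O(\delta^{-1}),\,O(\delta^{-1}))$. In the $(2,1)$ entry, $h\delta+O(1)$ meets $-hch=-h\delta+O(1)$, so only $O(1)$ remains. In the $(2,2)$ entry $hc=\delta+O(1)$ gives $-1+O(\delta^{-1})$. So $T'=X_0+O(\delta^{-1})$ with $X_0=\begin{pmatrix}1&0\\x&-1\end{pmatrix}$, $x\in\mathbb R(\theta)$. The $\delta^1$-coefficient of $R_{i+1}T'=T'\delta^2$ gives $2X_0'=0$, so $X_0$ is constant and invertible. Then $T_{i+1}=T'X_0^{-1}$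 works. $\square$

For rational $g$ write $g\sim\ell\,\theta^e$ if $g=\theta^e(\ell+O(\theta))$ at $\theta=0$; $\ell=0$ is allowed. Put $\rho_i=2i+1$.

**Lemma 5.** For $0\le i\le d$ let $\Gamma_i=\frac1{8\rho_i}\big(2i(2i+1)-\nu\big)\big(2i(2i-1)-\nu\big)$ and $\pi_i=i^2-\nu/2$. In any chain, for all $i\le d$ for which it is defined,
$$p_i\sim\pi_i\theta^{-2},\quad f_i\sim\ell_i\theta^{-2i-2},\quad\tilde f_i\sim\tilde\ell_i\theta^{2i-2},\qquad\chi_i\tilde\ell_i=\Gamma_i,\quad\chi_i:=\ell_i/(2\rho_i),$$
with $\ell_i,\tilde\ell_i$ independent of the chosen constants. For $i<d$: $\chi_i\ne0$ and $h_i\sim\chi_i\theta^{-\rho_i}$, so $h_i\not\equiv0$ for every choice of the constant. Consequently every chain can be continued, with arbitrary constants, up to $i=d$. If one always takes $h_i=\chi_i\theta^{-\rho_i}$, all "$\sim$" are equalities and $f_d=0$.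

*Proof.* **Step 1: $i=0$.** $\ell_0=\tilde\ell_0=\pi_0=-\nu/2$, $\chi_0=-\nu/4$, $\chi_0\tilde\ell_0=\nu^2/8=\Gamma_0$.

**Step 2: $\chi_i\ne0$ and the shape of $h_i$, for $i<d$.** Assume the displayed statement for $i$. The two factors of $\Gamma_i$ are $k(k+1)-2d(2d+1)$ with $k=2i$ and $k=2i-1$. For integers $k\ge-1$ such a factor vanishes only for $k=2d$, and $2i\ne2d$, $2i-1\ne2d$. So $\Gamma_i\neq0$, hence $\chi_i\ne0$. Write $\rho=\rho_i\ge1$. By Lemma 4 the primitive $h_i$ is rational, so its Laurent expansion has no logarithm. Integrating $-2h_i'=f_i\sim2\rho\chi_i\theta^{-\rho-1}$ gives $h_i\sim\chi_i\theta^{-\rho}$. The constant is absorbed in the error because $\rho\ge1$.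

**Step 3: leading terms at $i+1$.** By Lemma 3, $p_{i+1}=p_i+(h_i'/h_i)'\sim(\pi_i+\rho)\theta^{-2}$ and $\pi_i+2i+1=\pi_{i+1}$. Next, $\tilde f_{i+1}=-2h_i'/h_i^2\sim\frac{2\rho}{\chi_i}\theta^{\rho-1}$ with $\rho-1=2(i+1)-2$, so $\tilde\ell_{i+1}=2\rho/\chi_i$. In $f_{i+1}$ all five terms have exponent $-\rho-3=-2(i+1)-2$ (the last one has $-2\rho+2i-2=-\rho-3$), and
$$\ell_{i+1}=\chi_i\big[\tfrac12\rho(\rho+1)(\rho+2)-\rho^2(\rho+1)+\tfrac12\rho^3+2\pi_i+\chi_i\tilde\ell_i\big]=\chi_i\big[\tfrac12\rho^2+\rho+2\pi_i+\Gamma_i\big]=\chi_i\big[\rho^2+\tfrac12-\nu+\Gamma_i\big].$$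
The last equality is $\frac12(2i+1)^2+(2i+1)+2i^2=4i^2+4i+\frac32=\rho^2+\frac12$.

**Step 4: the recursion for $\Gamma$.** Since $\rho_{i+1}\chi_{i+1}=\frac12\ell_{i+1}$, we get $\rho_{i+1}\chi_{i+1}\tilde\ell_{i+1}=\rho_i[\rho_i^2+\frac12-\nu+\Gamma_i]$. On the other hand
$$\rho_i\Gamma_i=\tfrac18\big((4i^2-\nu)^2-4i^2\big)=2i^4-\tfrac12i^2-\nu i^2+\tfrac{\nu^2}8,$$
and its increment from $i$ to $i+1$ is
$$2(2i+1)(2i^2+2i+1)-(\nu+\tfrac12)(2i+1)=\rho_i\big[\rho_i^2+\tfrac12-\nu\big].$$
So $\rho_{i+1}\chi_{i+1}\tilde\ell_{i+1}=\rho_{i+1}\Gamma_{i+1}$, and the induction is complete.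

**Step 5: the homogeneous chain.** If $h_i=\chi_i\theta^{-\rho_i}$, everything is a pure power and all relations are equalities. Now $\Gamma_d=0$ because $\nu=2d(2d+1)$, and $\tilde\ell_d=2\rho_{d-1}/\chi_{d-1}\ne0$. So $\chi_d\tilde\ell_d=0$ gives $\ell_d=0$, i.e. $f_d=0$. $\square$

## 9. Three integrals affine in $q_+$: $\Sigma_d$ is flat

Use the chain $h_i=\chi_i\theta^{-\rho_i}$, nowhere zero on $\theta>0$. Let $q^{[0]}=q$, $q^{[i+1]}=U_i^{-1}q^{[i]}$. In this section only, $(q_+,q_-)$ denotes $q^{[d]}$, and $P=\delta^2+p_d$.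

**Step 1: the integrals in the new variables.** Since $f_d=0$, $R_d^k$ is upper triangular with diagonal $P^k,P^k$, and $S_0R_d^k=\begin{pmatrix}0&P^k\\P^k&C_k\end{pmatrix}$ for some operator $C_k$. By (3), and $P^\dagger=P$,
$$\tfrac12\langle q^{[0]},S_0R_0^kq^{[0]}\rangle\equiv\tfrac12\langle q^{[d]},S_0R_d^kq^{[d]}\rangle\equiv q_+P^kq_-+\tfrac12q_-C_kq_- .$$
With (2) there are functions $B_k$ of finitely many derivatives of $(\theta,q^{[d]})$ such that $\tilde z_k=z_k-B_k$ satisfies
$$\tilde z'=q_+\mu+g,\qquad\tilde z=(\tilde z_0,\tilde z_2,\tilde z_3),\quad\mu=(q_-,P^2q_-,P^3q_-),\tag{4}$$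
where $g_k=\frac12q_-C_kq_-+\epsilon_k\frac12\dot\theta^{-1}(\theta^{(j)})^2$ involves only $\theta,q_-$ and their derivatives. Conversely, for arbitrary functions $\theta,q^{[d]}$, relation (4) for $\tilde z$ is equivalent to the three $z$-equations of $\Sigma_d$ for $z=\tilde z+B$.

**Step 2: the flat output.** Let $\lambda=\mu\times\mu'$, $W=\det(\mu,\mu',\mu'')$, and
$$y=(\theta,\ q_-,\ \lambda\cdot\tilde z,\ \xi_1,\dots,\xi_{m-3}).$$
We have $\lambda\cdot\mu=0$; $\lambda'=\mu\times\mu''$, so $\lambda'\cdot\mu=0$; $\lambda\times\lambda'=(\mu\times\mu')\times(\mu\times\mu'')=W\mu$; $\lambda''=\mu'\times\mu''+\mu\times\mu'''$, so $\lambda''\cdot\mu=W$. Hence $\det(\lambda,\lambda',\lambda'')=(\lambda\times\lambda')\cdot\lambda''=W^2$.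

**Step 3: $W\neq0$ generically.** $W$ is a polynomial in $q_-,\delta q_-,\dots,\delta^8q_-$ with coefficients depending on $\theta$. The derivative $\delta^8q_-$ occurs only in the last entry of $\mu''$, with coefficient $q_-(P^2q_-)'-q_-'P^2q_-$, which contains $q_-\delta^5q_-$ with coefficient $1$. So this polynomial is nonzero for every $\theta$. Next, $q_-=q_-^{[d]}$ arises from $(q_1,q_2)$ by a row of an invertible operator matrix, so by a nonzero operator row in $\delta$ with coefficients rational in $\theta$ and regular on $\theta>0$. Where its leading coefficient is nonzero, the Jacobian of $(q_-,\dots,\delta^8q_-)$ with respect to the corresponding $\delta^lq_1,\delta^lq_2$ is triangular with nonzero diagonal blocks. So $\theta,q_-,\dots,\delta^8q_-$ are functionally independent on an open dense set. Therefore $q_-$ and $W$ are not identically zero. They are analytic functions of $\theta>0$ and the $\delta^lq_1,\delta^lq_2$, a connected domain, so they are nonzero on an open dense set.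

Let $\mathcal U$ be the open dense set of system jets with $\theta>0$, $\theta_1\ne0$, $q_-\ne0$, $W\ne0$, and $\mathcal V$ the open set of $y$-jets given by the same four conditions, which involve only $y_1=\theta$ and $y_2=q_-$. The prolongation of $h$ maps $\mathcal U$ into $\mathcal V$.

**Step 4: condition (iii).** With $Y=\lambda\cdot\tilde z$, differentiating and using (4), $\lambda\cdot\mu=\lambda'\cdot\mu=0$,
$$\lambda\cdot\tilde z=Y,\qquad\lambda'\cdot\tilde z=Y'-\lambda\cdot g,\qquad\lambda''\cdot\tilde z=Y''-\lambda'\cdot g-(\lambda\cdot g)'.\tag{5}$$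
The determinant is $W^2\ne0$. So $\tilde z$, then $q_+=(\tilde z_0'-g_0)/q_-$, then $q=U_0\cdots U_{d-1}q^{[d]}$, $z=\tilde z+B$, all states, and by differentiation all inputs are functions of finitely many derivatives of $y$. These formulas define $\varphi,\alpha$ on $\mathcal V$.

**Step 5: condition (i).** For arbitrary $y$-jets in $\mathcal V$ define $\tilde z$ by (5). Differentiating the first equation and using the second gives $\lambda\cdot(\tilde z'-g)=0$. Differentiating the second and using the third gives $\lambda'\cdot(\tilde z'-g)=0$. So $\tilde z'-g$ is parallel to $\lambda\times\lambda'=W\mu\ne0$. Comparing first components, (4) holds with $q_+=(\tilde z_0'-g_0)/q_-$. Hence the $z$-equations hold. The other equations hold because the remaining states and inputs are defined as derivatives of $\theta,q,\xi$.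

**Step 6: condition (ii).** $\Psi$ maps $\mathcal V$ into $\mathcal U$, since the four conditions are the same. At $(x,u)=(\varphi,\alpha)$, $h$ computes $\theta=y_1$; then $U_{d-1}^{-1}\cdots U_0^{-1}q=q^{[d]}$, whose second component is $y_2$; then $z-B=\tilde z$, and $\lambda\cdot\tilde z=Y=y_3$ by (5); and $\xi$. So $y$ is returned. This proves part 1 of the Theorem. $\square$

## 10. What it means that a Lagrangian becomes a total derivative

For part 2 we start from an arbitrary flat output. Then $\theta,q,z$ are functions of $y$-jets, and by (2) the Lagrangians $\frac12\dot\theta\langle q,S_0R_0^kq\rangle+\dots$ are total derivatives of such functions. We extract what this says about leading derivatives.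

**Definition 7.** On a box $\mathcal P$ in the jet space of $y\in\mathbb R^m$, the *order* of $F$ is the largest $l$ with $\partial F/\partial y^{(l)}\not\equiv0$, and negative if $F$ is constant. The *linearization* is $F_*=\sum_l\frac{\partial F}{\partial y^{(l)}}D^l$, a row of operators, or a matrix for vector-valued $F$. The *Euler operator* is $E(F)=(F_*)^*(1)$. The same notation is used for other variables.

For $F=y_1\dot y_2$ the order is $1$, $F_*=(\dot y_2,\ y_1D)$ and $E(F)=(\dot y_2,-\dot y_1)^T$.

Two facts. If $DF=0$ then $F$ is constant: if $l\ge0$ were the order, $\partial(DF)/\partial y^{(l+1)}=\partial F/\partial y^{(l)}\not\equiv0$. And $(DF)_*=DF_*$, so $E(DF)=F_*^*(-D)(1)=0$.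

**Lemma 6.** Let $L$ be a Lagrangian in variables $w=(w_1,w_2,\dots)$, $E_L=(L_*)^*(1)$ and $H=(E_L)_*$. Then $H=H^*$. If $\Phi$ is a vector of functions on $\mathcal P$ with $L\circ\Phi\in D(C^\infty(\mathcal P))$, and $H$ is evaluated along $w=\Phi$, then
$$\mathrm{ord}\,(\Phi_*^*H\Phi_*)\le2\max_i\mathrm{ord}\,\Phi_i .\tag{6}$$

*Proof.* **Step 1: symmetry of $H$.** Let $v,\tilde v$ be new independent variables and $\partial_v=\sum_lD^lv\cdot\partial/\partial w^{(l)}$. It commutes with $D$, and $\partial_vL=L_*v=v\cdot E_L+D(\cdot)$ by integration by parts. Hence $\partial_{\tilde v}\partial_vL=v\cdot H\tilde v+D(\cdot)$. The left side is symmetric in $v,\tilde v$. So $v\cdot H\tilde v-\tilde v\cdot Hv$, hence also $\tilde v\cdot(H^*-H)v$, is a total derivative. Applying the Euler operator in $\tilde v$ gives $(H^*-H)v=0$.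

**Step 2: linearize the Euler–Lagrange identity.** From $(L\circ\Phi)_*=(L_*\circ\Phi)\Phi_*$ we get $E(L\circ\Phi)=\Phi_*^*(E_L\circ\Phi)$. Let $e_i$ be the components of $E_L\circ\Phi$. If $L\circ\Phi$ is a total derivative, then
$$\sum_{i,l}(-D)^l\Big(\big(\tfrac{\partial\Phi_i}{\partial y^{(l)}}\big)^Te_i\Big)=0 .$$
Linearize with the product rule. The terms in which $e_i$ is linearized add up to $\Phi_*^*(E_L\circ\Phi)_*=\Phi_*^*H\Phi_*$. So
$$\Phi_*^*H\Phi_*=-\sum_{i,l}(-D)^l\circ e_i\Big(\big(\tfrac{\partial\Phi_i}{\partial y^{(l)}}\big)^T\Big)_* .$$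
On the right $l\le\mathrm{ord}\,\Phi_i$, and the linearization has order $\le\mathrm{ord}\,\Phi_i$. $\square$

**Example 5.** Take $L=\frac12\dot w^2$, so $E_L=-\ddot w$ and $H=-D^2$. If $\frac12(D\Phi)^2$ is a total derivative and $\Phi$ has order $K\ge0$, then $\Phi_*^*D^2\Phi_*$ has coefficient $\pm\vartheta^T\vartheta$ at order $2K+2>2K$, where $\vartheta=\partial\Phi/\partial y^{(K)}$. By (6), $\vartheta^T\vartheta=0$, so the real row $\vartheta$ vanishes, a contradiction. Hence $\frac12(D\Phi)^2$ is a total derivative only if $\Phi$ is constant.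

## 11. The term $\frac12u_0^2$ keeps $\theta$ at low order

In a general parametrization $\theta$ becomes an arbitrary function $\Theta$ of $y$-jets, and $\delta=(D\Theta)^{-1}D$ depends on it. The integral $z_0$ is there to control this.

**Lemma 7.** Let $\Theta>0$, $q_+,q_-$ be functions on a box $\mathcal P$ with $D\Theta$ nowhere $0$ and $q_\pm$ of order $\le K$, $K\in\mathbb Z$; a negative bound means constant. Let $R=R(p,f,\tilde f)$ have rational coefficients whose poles are avoided by $\Theta$. Suppose that for $k=0,2,3$, with $\theta=\Theta$, $\dot\theta=D\Theta$,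
$$F_k=\tfrac12\dot\theta\langle q,S_0R^kq\rangle+\epsilon_k\tfrac12(D^j\Theta)^2\in D(C^\infty(\mathcal P)).$$
Then (a) $0\le\mathrm{ord}\,\Theta\le K-j$. (b) With $X=\binom{(q_+)_*}{(q_-)_*}$, the operator $X^\dagger S_0R^kX$ has order $\le2K$ for $k=2,3$.

*Proof.* **(a)** $\Theta$ is not constant; let $K_\theta\ge0$ be its order. For $k=0$ the Lagrangian in the variables $(\theta,q_+,q_-)$ is $L=\dot\theta q_+q_-+\frac12(\theta^{(j)})^2$, with
$$E_L=\big((-1)^j\theta^{(2j)}-D(q_+q_-),\ \dot\theta q_-,\ \dot\theta q_+\big).$$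
So $H_{\theta\theta}=(-1)^jD^{2j}$, $H_{\theta q}$ and $H_{q\theta}$ have order $\le1$, and $H_{qq}=\dot\theta S_0$. Suppose $K_\theta\ge K-j+1$, and look at (6) at order $2K_\theta+2j$. The $\theta\theta$-part has coefficient $\pm\vartheta^T\vartheta$ with $\vartheta=\partial\Theta/\partial y^{(K_\theta)}$. Everything else has smaller order: the cross terms $\le K+K_\theta+1\le2K_\theta+j$, the $qq$-terms $\le2K\le2K_\theta+2j-2$, the bound in (6) $\le2\max(K,K_\theta)$. (If the $q_\pm$ are constant, $X=0$ and only $\Theta$ matters.) Hence $\vartheta^T\vartheta\equiv0$ and $\vartheta\equiv0$, a contradiction.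

**(b)** For $k=2,3$ let $S=S_0R^k=S^\dagger$, of $\delta$-order $2k\le6$, and $L=\frac12\dot\theta\langle q,Sq\rangle$. Since $S=S^\dagger$, $E_q=\dot\theta Sq$ and $H_{qq}=\dot\theta S$. The function $\delta^lq$ involves derivatives of $\theta$ up to order $l$, so $H_{q\theta}$ has order $\le6$, $H_{\theta q}=H_{q\theta}^*$ has order $\le6$, and $H_{\theta\theta}$ has order $\le12$. By (a) and $j\ge6$, $\mathrm{ord}\,\Theta\le K-6$. So in $\Phi_*^*H\Phi_*$ the cross terms have order $\le K+(K-6)+6=2K$, the $\theta\theta$-term has order $\le2(K-6)+12=2K$, and by (6) the whole has order $\le2K$. Therefore $X^*\dot\theta SX=\dot\theta X^\dagger SX$ has order $\le2K$. $\square$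

This is where $j\ge6$, that is $n\ge m+12$, is used.

## 12. Every flat parametrization follows the chain

**Proposition 2.** Suppose $\Sigma_d$ has a flat output around some point, and $q_1=a_0$, $q_2=b_0$ are functions of $y$-jets of order $\le\bar K$ on some box in $\mathcal V'$. Then $\bar K\ge d+j$.

*Proof.* By Lemma 1, states and inputs are functions on a box $\mathcal P$ of $y$-jets. Let $\Theta>0$ represent $\theta$. Since $\theta_1\ne0$ is an open dense condition, after shrinking $D\Theta\ne0$ everywhere. In particular $\Theta$ is nonconstant on every sub-box. Let $K\le\bar K$ be the exact maximal order of $q_\pm$ on $\mathcal P$; $K\ge0$ because $q_1,q_2$ are not constant. Boxes will be shrunk finitely often.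

**Claim C(i), $0\le i\le d$.** *There are a box $\mathcal P_i\subset\mathcal P$, the first $i$ steps of a chain (with some real constants) with $\Theta$ avoiding all poles of the coefficients of $R_i$, and functions $q_\pm^{[i]}$ on $\mathcal P_i$ of order $\le K-i$, such that $\partial q_+^{[i]}/\partial y^{(K-i)}$ vanishes nowhere and*
$$F_k^{[i]}=\tfrac12\dot\theta\langle q^{[i]},S_0R_i^kq^{[i]}\rangle+\epsilon_k\tfrac12(D^j\Theta)^2\in D(C^\infty(\mathcal P_i)),\qquad k=0,2,3.$$

**Step 1: preparation, the top coefficient.** Suppose the $F_k$ are total derivatives with $q_\pm$ of order $\le N$. By Lemma 7(a), $N\ge j\ge6$. Since $D=\dot\theta\delta$, we may write linearizations in powers of $\delta$ without changing orders: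
$$(q_+)_*=\alpha\delta^N+\alpha_1\delta^{N-1}+\dots,\qquad(q_-)_*=\beta_0\delta^N+\beta\delta^{N-1}+\gamma\delta^{N-2}+\dots,$$
with rows $\alpha,\alpha_1,\beta_0,\beta,\gamma$. Moreover
$$S_0R^k=S_0\delta^{2k}+k\begin{pmatrix}f&p\\p&\tilde f\end{pmatrix}\delta^{2k-2}+(\text{order}\le2k-3).\tag{7}$$
By Lemma 7(b), for $k=2,3$ the coefficients of $X^\dagger S_0R^kX$ at orders $2N+2k$, $2N+2k-1$, $2N+2k-2$ vanish, because these orders exceed $2N$. The first of them gives
$$\alpha^T\beta_0+\beta_0^T\alpha=0.\tag{8}$$
So at each point $\alpha=0$ or $\beta_0=0$. Otherwise choose $v\in\mathbb R^m$ outside the two hyperplanes $\alpha v=0$ and $\beta_0v=0$; then $v^T(\alpha^T\beta_0+\beta_0^T\alpha)v=2(\alpha v)(\beta_0v)\ne0$.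

**Step 2: C(0).** By (2), $F_k^{[0]}=D(z_k-\cdots)$ is a total derivative of a function on $\mathcal P$. By maximality of $K$, with $N=K$, the coefficients $\alpha,\beta_0$ are not both identically zero. If $\alpha\ne0$ somewhere, shrink to a box where $\alpha\ne0$ everywhere. Otherwise $\alpha\equiv0$; shrink to a box where $\beta_0\ne0$ everywhere, and interchange the names $q_+,q_-$. This leaves $S_0$, $R_0$ and $F_k^{[0]}$ unchanged because $f_0=\tilde f_0$.

From here on let $i<d$ and assume C(i). Write $N=K-i$ and drop the index $i$. Then $\alpha\ne0$ everywhere and $\beta_0=0$ by (8).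

**Step 3: the next coefficient makes $\beta$ proportional to $\alpha$.** At order $2N+2k-1$ only $S_0\delta^{2k}$ contributes. With $(q_+)_*^\dagger=(-1)^N(\delta^N\alpha^T-\delta^{N-1}\alpha_1^T+\dots)$ and $(q_-)_*^\dagger=(-1)^{N-1}(\delta^{N-1}\beta^T-\delta^{N-2}\gamma^T+\dots)$ we get $(-1)^N(\alpha^T\beta-\beta^T\alpha)=0$. Multiplying by $\alpha$ from the left, $\beta=b\alpha$ with the smooth function $b=\beta\alpha^T/(\alpha\alpha^T)$.

**Step 4: the third coefficient determines $b$.** At order $2N+2k-2$, by the Leibniz rule, $(q_+)_*^\dagger\delta^{2k}(q_-)_*$ contributes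
$$(-1)^N\big[N(\alpha^T\beta)'+2k\,\alpha^T\beta'+\alpha^T\gamma-\alpha_1^T\beta\big],$$
and $(q_-)_*^\dagger\delta^{2k}(q_+)_*$ contributes
$$(-1)^{N-1}\big[(N-1)(\beta^T\alpha)'+2k\,\beta^T\alpha'+\beta^T\alpha_1-\gamma^T\alpha\big].$$
From the second term of (7) only $(q_+)_*^\dagger kf\delta^{2k-2}(q_+)_*$ reaches this order, with $(-1)^Nkf\alpha^T\alpha$; each further occurrence of $q_-$ costs one order. Inserting $\beta=b\alpha$,
$$b(\alpha^T\alpha)'+(1+2k)\,b'\,\alpha^T\alpha+\alpha^T\gamma+\gamma^T\alpha-b(\alpha_1^T\alpha+\alpha^T\alpha_1)+kf\,\alpha^T\alpha=0,\qquad k=2,3.\tag{9}$$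
A single $k$ would be useless here: for any $b$, the row $\gamma=-b\alpha'+b\alpha_1-\frac12\big((1+2k)b'+kf\big)\alpha$ solves (9). But $\gamma$ and $\alpha_1$ enter in the same way for $k=2$ and $k=3$. Subtracting,
$$(2b'+f)\,\alpha^T\alpha=0,\qquad\text{i.e.}\quad\delta b=-\tfrac12f(\Theta).$$
(The value $k=1$ could not replace either of them, since then $2N+2k-2=2N$ and Lemma 7(b) is silent.)

**Step 5: $b$ is the next chain element.** By Lemma 4, $-f/2$ has a rational primitive $\eta$. After shrinking so that $\Theta$ avoids its poles, $D(b-\eta(\Theta))=0$, so $b-\eta(\Theta)$ is a constant. Thus $b=h(\Theta)$ with $h=\eta+\text{const}$, a rational primitive of $-f/2$. This constant is not under our control. But by Lemma 5, as $i<d$, $h\not\equiv0$ whatever it is. Take $h_i=h$ in the chain. Since $\Theta$ is nonconstant on every box and $h$ is rational, we may shrink so that $h(\Theta)\ne0$ everywhere and $\Theta$ avoids the poles of the coefficients of $R_{i+1}$.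

**Step 6: the substitution lowers the order by one.** With $a=1/h$, $c=a\delta+\frac12a'$ and $U$ as in Lemma 3, put $\hat q=U^{-1}q$:
$$\hat q_+=a\,q_-,\qquad\hat q_-=h\,(q_+-c\,q_-).$$
By Lemma 7(a), $\mathrm{ord}\,\Theta\le N-6$. So linearizing the coefficients $a(\Theta),a'(\Theta),h(\Theta)$ and the operator $\delta=(D\Theta)^{-1}D$ contributes only terms of order $\le N-5$. Hence:

* $(\hat q_+)_*$ has order $\le N-1$, because $\beta_0=0$, and its $\delta^{N-1}$-coefficient is $a\beta=ab\alpha=\alpha$, which vanishes nowhere;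
* $(\hat q_-)_*$ has order at most $N$, and its $\delta^N$-coefficient is $h(\alpha-a\beta)=h(\alpha-\alpha)=0$, so its order is $\le N-1$.

By (3), the new $F_k$ differ from the old ones by total derivatives of functions on the box, so they are total derivatives too. This is C(i+1).

**Step 7: the end of the descent.** C(d) holds, and Lemma 7(a) applied to it gives $0\le\mathrm{ord}\,\Theta\le K-d-j$. Hence $\bar K\ge K\ge d+j$. $\square$

## 13. The lower bound for $r$, and the range of $(n,m)$ covered

**Proof of part 2 of the Theorem.** Let $\Sigma_d$ have a flat output of order $\le r$ around some point. By Lemma 2, on some box in $\mathcal V'$ the states, in particular $q_1=a_0$ and $q_2=b_0$, have order $\le n+mr-1$. By Proposition 2, $d+j\le n+mr-1$. With $n=j+m+6$ this reads $mr\ge d-m-5$. $\blacksquare$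

Together with Section 9 this proves the Theorem: a function $\kappa(n,m)$ as asked for does not exist, even within real-analytic systems. Proposition 1 settles $m=1$ in the other direction. The cases $m=2$, and $m\ge3$ with $n<m+12$, are not settled by this argument, and no attempt was made to minimize $n$.
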